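\title{Alternating projections for the moment problem:\\ norm convergence holds for two moments and can fail for three}

\begin{abstract}
Let $D$ be the positive cone of a Hilbert lattice $X$, let $A$ be a continuous linear map of $X$ onto $\mathbb{R}^N$, and let $C=A^{-1}(y)$ meet $D$. Alternating nearest-point projections onto $C$ and $D$ converge weakly to a solution of the moment problem $Ax=y$, $x\in D$. We determine the $N$ for which the convergence is always in norm. It is for $N\le2$, while for every $N\ge3$ and every infinite-dimensional Hilbert lattice there is a counterexample with $y=0$. For arbitrary $N$, norm convergence holds when $y$ is an interior point of $A(D)$ or lies in the relative interior of a face of codimension one. The positive results rest on a closed formula for the iterates as upper envelopes of functions from an $N$-dimensional space. The counterexample is a limit of finite systems of affine functions on the plane, each a small perturbation of the preceding one, whose solution cones turn the mass of the iterates from one coordinate to the next.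
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{Hilbert lattice} is a real Banach lattice whose norm is a Hilbert norm. Every Hilbert lattice is realized as $L_2(\Omega,\mu)$ with the pointwise almost everywhere order, for some measure space $(\Omega,\mu)$. We therefore take $X=L_2(\Omega,\mu)$ throughout and write $D=X^+$ for the cone of a.e.\ nonnegative functions. Let $N\ge1$, let $A\colon X\to\mathbb{R}^N$ be a continuous linear map onto $\mathbb{R}^N$, and let $y\in\mathbb{R}^N$. The \emph{moment problem} asks for a solution of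
\[
Ax=y,\qquad x\in D .
\]
By the Riesz representation theorem $Ax=\int xa\,d\mu$ for a function $a=(a_1,\dots,a_N)\colon\Omega\to\mathbb{R}^N$ with components in $L_2$, so one looks for a nonnegative function with $N$ prescribed integrals. For $\Omega=[0,1]$ and $a_l(s)=s^{l-1}$ these integrals are the first $N$ power moments of a density. The solution set is $C\cap D$, where $C=A^{-1}(y)$ is a closed affine subspace of codimension $N$. We always assume that the problem is feasible, that is, $y\in A(D)$.

For a nonempty closed convex set $Q\subseteq X$ let $P_Q$ be the nearest-point projection onto $Q$. The \emph{projection algorithm} starts from an arbitrary $x_0\in X$ and sets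
\[
x_{2k+1}=P_Cx_{2k},\qquad x_{2k+2}=P_Dx_{2k+1}\qquad(k=0,1,2,\dots).
\]
Both steps are explicit: $P_C$ corrects the moments by subtracting a linear combination of $a_1,\dots,a_N$, and $P_D$ replaces a function by its positive part. The following facts are known.
\begin{itemize}
\item[(F1)] For any two closed convex sets $C,D$ in a Hilbert space with $C\cap D\ne\emptyset$, the sequence $(x_n)$ converges weakly to a point of $C\cap D$.
\item[(F2)] It converges in norm when $C\cap D$ has nonempty interior.
\item[(F3)] Norm convergence can fail for general closed convex sets; Hundal's example consists of a hyperplane and a closed convex cone in $\ell_2$.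
\item[(F4)] For the moment problem with $N=1$ the algorithm converges in norm.
\end{itemize}
The question, posed in \cite{Borwein}, is whether for the moment problem with $N>1$ the algorithm always converges in norm, for every starting point.

If $\dim X<\infty$, weak and norm convergence coincide and (F1) settles the matter. In infinite dimension (F2) is of no help, since $C$ is a proper affine subspace and has empty interior. Still, there is reason to guess that the answer is yes. By (F3) a hyperplane can defeat the algorithm when the cone may be chosen freely, but by (F4) it cannot when the cone is the lattice cone. For larger $N$ the cone is the same, each cycle moves the iterate by an element of a fixed $N$-dimensional space, and the truncation acts pointwise; nothing in this description distinguishes one moment from several. The guess is right for two moments and wrong for three.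

\begin{theorem}\label{thm:counter}
Let $N\ge3$ and let $X$ be any infinite-dimensional Hilbert lattice. There are a continuous linear surjection $A\colon X\to\mathbb{R}^N$ and a point $x_0\in D$ such that, with $y=0$ (so that $0\in C\cap D$), the projection algorithm started at $x_0$ does not converge in norm.
\end{theorem}

The positive results depend on the position of $y$ in the convex cone $A(D)\subseteq\mathbb{R}^N$, which is not assumed to be closed. Recall that a \emph{face} of a convex set $K\subseteq\mathbb{R}^N$ is a convex subset $F$ such that every segment in $K$ whose open part meets $F$ has both endpoints in $F$. The dimension of $F$ is that of its affine hull, and its \emph{relative interior} is its interior relative to the affine hull.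

\begin{theorem}\label{thm:positive}
Let $y\in A(D)$.
\begin{enumerate}
\item[(1)] Let $N$ be arbitrary. If $y$ is an interior point of $A(D)$, or $y$ lies in the relative interior of a face of $A(D)$ of dimension $N-1$, the algorithm converges in norm for every $x_0\in X$.
\item[(2)] If $N=2$, the algorithm converges in norm for every $y\in A(D)$ and every $x_0\in X$.
\end{enumerate}
\end{theorem}

Together with (F4), the two theorems show that the threshold is exact: norm convergence holds for all data if $N\le2$, and for every $N\ge3$ it fails for some data in every infinite-dimensional Hilbert lattice. For $N\ge3$ we do not decide convergence for each individual pair $(A,y)$ such that the smallest face of $A(D)$ containing $y$ has codimension at least $2$; Theorem~\ref{thm:counter} shows only that convergence can fail there.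

We prove Theorem~\ref{thm:positive} first, in Sections~\ref{sec:formula} and~\ref{sec:positive}, because its proof isolates the one quantity that has to escape to infinity in a counterexample. Section~\ref{sec:mechanism} reduces Theorem~\ref{thm:counter} to a statement in $\ell_2$ with $N=3$ and shows the mechanism in two finite-dimensional examples; Section~\ref{sec:construction} carries out the construction and can be read without Section~\ref{sec:positive}. Of the four facts above, only (F1) is used in the proofs.

\section{The iterates in closed form}\label{sec:formula}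

We write $\langle\cdot,\cdot\rangle$ and $\|\cdot\|$ for the inner product and norm of $X$, and $q\cdot q'$ and $|q|$ for those of $\mathbb{R}^N$. For $x\in X$ let $x^+=\max\{x,0\}$ and $x^-=\max\{-x,0\}$, so that $x=x^+-x^-$ and $x^+x^-=0$.

\subsection{The operator $T$}

A nearest-point projection $P_Q$ is nonexpansive, $\|P_Qx-P_Qx'\|\le\|x-x'\|$, and fixes the points of $Q$. We have $P_Dx=x^+$, because $x^+(\omega)$ is the nonnegative number nearest to $x(\omega)$ for each $\omega$. The adjoint of $A$ is $A^*q=q\cdot a$. Since $A$ is onto, $A^*$ is injective, so $q\cdot AA^*q=\|A^*q\|^2>0$ for $q\ne0$ and the matrix $AA^*$ is positive definite. Then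
\begin{equation}\label{eq:PC}
P_Cx=x-A^*(AA^*)^{-1}(Ax-y),
\end{equation}
because the right-hand side lies in $C$ and differs from $x$ by an element of the range of $A^*$, which is orthogonal to $\ker A$. Put $T=P_DP_C$. This map is nonexpansive, it fixes the points of $C\cap D$, and $x_{2k}=T^kx_0$.

\begin{lemma}\label{lem:general}
\begin{enumerate}
\item[(a)] If the set $\{T^kx_0:k\ge0\}$ is totally bounded in norm, the algorithm started at $x_0$ converges in norm. In particular, the algorithm converges in norm if and only if $(T^kx_0)$ does.
\item[(b)] The set of all $x_0\in X$ for which the algorithm converges in norm is closed.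
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x\in C\cap D$ be the weak limit given by (F1). Every subsequence of $(T^kx_0)$ has a norm convergent subsequence, whose limit can only be $x$. Hence $x_{2k}\to x$ in norm, and $x_{2k+1}=P_Cx_{2k}\to P_Cx=x$.

(b) For all $x_0,x_0'\in X$ and all $n,l$ we have $\|T^nx_0-T^lx_0\|\le2\|x_0-x_0'\|+\|T^nx_0'-T^lx_0'\|$. If $x_0$ is a limit of points $x_0'$ with convergent orbits, then $(T^nx_0)$ is a Cauchy sequence.
\end{proof}

\subsection{Residuals and the envelope formula}

In the rest of this section and in Section~\ref{sec:positive} we make two normalizations. With $B=(AA^*)^{-1/2}$, the pair $(BA,By)$ defines the same set $C$, hence the same algorithm, and it satisfies $(BA)(BA)^*=\mathrm{Id}$. The isomorphism $B$ carries $A(D)$ to $BA(D)$ and preserves interior points, faces, relative interiors and dimensions. So we may assume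
\[
AA^*=\mathrm{Id},\qquad\text{that is,}\qquad\|q\cdot a\|=|q|\quad\text{for all }q\in\mathbb{R}^N .
\]
Moreover $x_2\in D$, and the sequence started at $x_2$ is a tail of the original one, so we may assume $x_0\in D$. Put
\[
\xi_k=x_{2k},\qquad r_k=A\xi_k-y,\qquad R_k=\sum_{j<k}r_j,\qquad\nu_k=(\xi_k-r_k\cdot a)^- .
\]
Thus $r_k\in\mathbb{R}^N$ is the residual of the moments, $R_k$ is the accumulated residual (with $R_0=0$), and $\nu_k\ge0$ is the part cut off by the truncation. By \eqref{eq:PC}, $x_{2k+1}=\xi_k-r_k\cdot a$, and therefore
\begin{equation}\label{eq:recursion}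
\xi_{k+1}=\max\{\xi_k-r_k\cdot a,\,0\}=\xi_k-r_k\cdot a+\nu_k .
\end{equation}
At a fixed point $\omega$ this is a scalar recursion that restarts from $0$ whenever it would become negative, and such a recursion can be solved: the value at time $k$ is the total decrement taken either from the initial value or from the last restart.

\begin{lemma}[Envelope formula]\label{lem:envelope}
For $k\ge1$,
\begin{equation}\label{eq:envelope}
\xi_k=\max\Big\{\xi_0-R_k\cdot a,\ \max_{1\le j\le k}(R_j-R_k)\cdot a\Big\}.
\end{equation}
\end{lemma}

\begin{proof}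
For $k=1$ the right-hand side is $\max\{\xi_0-r_0\cdot a,0\}=\xi_1$. If \eqref{eq:envelope} holds for $k$, subtract $r_k\cdot a$ from every term: this replaces $R_k$ by $R_{k+1}$. Taking the maximum with $0$, as \eqref{eq:recursion} requires, adds the term $(R_{k+1}-R_{k+1})\cdot a$ with $j=k+1$.
\end{proof}

\begin{lemma}[Energy identity]\label{lem:energy}
For every $x^*\in C\cap D$ and $k\ge0$,
\[
\|\xi_k-x^*\|^2=\|\xi_{k+1}-x^*\|^2+|r_k|^2+\|\nu_k\|^2+2\langle\nu_k,x^*\rangle .
\]
Consequently $(\xi_k)$ is bounded, $r_k\to0$, and $\sum_k\langle\nu_k,x^*\rangle<\infty$.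
\end{lemma}

\begin{proof}
The vector $x_{2k+1}-x^*$ lies in $\ker A$, and $\xi_k-x_{2k+1}=A^*r_k$ is orthogonal to $\ker A$ and has norm $|r_k|$. Hence $\|\xi_k-x^*\|^2=\|x_{2k+1}-x^*\|^2+|r_k|^2$. Next, $x_{2k+1}-x^*=(\xi_{k+1}-x^*)-\nu_k$, and $\langle\nu_k,\xi_{k+1}\rangle=0$ because $\nu_k$ and $\xi_{k+1}$ are the negative and positive parts of one function. Expanding the square gives $\|x_{2k+1}-x^*\|^2=\|\xi_{k+1}-x^*\|^2+\|\nu_k\|^2+2\langle\nu_k,x^*\rangle$. All terms in the identity are nonnegative, and summing over $k$ yields the consequences.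
\end{proof}

Formula \eqref{eq:envelope} says that, apart from $\xi_0$, the iterates are built from the $N$-dimensional space $\{q\cdot a\}$ by finite maxima. If the vectors $R_k$ stay in a bounded set, one expects compactness. The simplest example shows that full boundedness is too much to ask, and what can replace it.

\begin{example}\label{ex:one}
Let $N=1$, $a=w\ge0$, $\|w\|=1$ and $y=0$. Then $r_k=\langle w,\xi_k\rangle\ge0$, so $R_k$ is nondecreasing, the inner maximum in \eqref{eq:envelope} is $0$, and $\xi_k=(\xi_0-R_kw)^+$. These functions decrease and lie between $0$ and $\xi_0$, so they converge in norm by dominated convergence. If $\xi_0/w$ is not essentially bounded on $\{w>0\}$, then $R_k\to\infty$: otherwise $R_k\le R<\infty$ and $r_k\ge\int w(\xi_0-Rw)^+\,d\mu>0$ for all $k$, against $r_k\to0$. Growth of $R_k$ does no harm here because it only pushes the iterates down. If, on the other hand, $\xi_0\le Mw$ on $\{w>0\}$, then $R_k\le M$ for all $k$: from $R_k\le M$ we get $r_k\le(M-R_k)\int w^2\,d\mu=M-R_k$, that is, $R_{k+1}\le M$.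
\end{example}

\section{Norm convergence}\label{sec:positive}

Throughout this section $K=A(D)$.

\subsection{A compactness criterion}

Example~\ref{ex:one} suggests to exempt from the boundedness requirement one direction in which the residuals have a sign. Call $v\in\mathbb{R}^N$ a \emph{supporting vector} if $v=0$ or $|v|=1$, and
\[
w:=v\cdot a\ge0\ \text{ a.e.},\qquad v\cdot y=0 .
\]
The zero vector is always supporting. For a supporting vector $v$ put $V=\{q:q\cdot v=0\}$, which is all of $\mathbb{R}^N$ when $v=0$, and split
\[
a=a'+wv,\qquad R_k=R_k'+W_kv,\qquad\text{with }a',R_k'\in V,\quad W_k=v\cdot R_k .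
\]
Then $R_k\cdot a=R_k'\cdot a'+W_kw$. Since $v\cdot y=0$,
\begin{equation}\label{eq:monotoneW}
W_0=0,\qquad W_{k+1}-W_k=v\cdot r_k=\langle w,\xi_k\rangle\ge0 ,
\end{equation}
so in \eqref{eq:envelope} the contributions $-W_kw$ and $(W_j-W_k)w$, $j\le k$, are nonpositive.

\begin{proposition}\label{prop:criterion}
Let $v$ be a supporting vector. If the sequence $(R_k')$ is bounded, the algorithm converges in norm.
\end{proposition}

\begin{proof}
Let $|R_k'|\le c$ for all $k$. We show that $(\xi_k)$ is totally bounded, treating the sets $\{w>0\}$ and $\{w=0\}$ separately; then Lemma~\ref{lem:general}(a) applies.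

By \eqref{eq:envelope} and \eqref{eq:monotoneW}, $0\le\xi_k\le g:=\xi_0+2c|a'|$, and $g\in L_2$. Moreover $\int w\xi_k\,d\mu=v\cdot r_k\to0$ by Lemma~\ref{lem:energy}, so $w\xi_k\to0$ in $L_1$. Every subsequence therefore has a further subsequence along which $\xi_k\to0$ a.e.\ on $\{w>0\}$, and along it $\|\xi_k\mathbf{1}_{\{w>0\}}\|\to0$ by dominated convergence. Hence $\|\xi_k\mathbf{1}_{\{w>0\}}\|\to0$ for the whole sequence.

On $\{w=0\}$ formula \eqref{eq:envelope} reads
\[
\xi_k=\max\Big\{\xi_0-R_k'\cdot a',\ \max_{1\le j\le k}(R_j'-R_k')\cdot a'\Big\}.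
\]
The number of terms grows with $k$, but all coefficient vectors lie in the ball of radius $2c$ in $\mathbb{R}^N$. Fix $\varepsilon>0$ and a finite set $Z$ such that every point of that ball is within $\varepsilon$ of $Z$. Replace $R_k'$ and each $R_j'-R_k'$ by a point of $Z$ at distance at most $\varepsilon$. Every term changes by at most $\varepsilon|a'|$, hence so does the maximum, and the result is one of the finitely many functions
\[
\max\Big\{\xi_0-z\cdot a',\ \max_{z'\in Z'}z'\cdot a'\Big\}\mathbf{1}_{\{w=0\}}\in L_2,\qquad z\in Z,\quad\emptyset\ne Z'\subseteq Z .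
\]
So every $\xi_k\mathbf{1}_{\{w=0\}}$ with $k\ge1$ is within $\varepsilon\,\||a'|\|$ of a finite set, and the sequence $(\xi_k\mathbf{1}_{\{w=0\}})$ is totally bounded.
\end{proof}

\subsection{Interior points and faces of codimension one}

It remains to bound $R_k'$. Without truncation, \eqref{eq:recursion} would give $R_k\cdot a=\xi_0-\xi_k$, which is bounded. The truncations $\nu_k$ are the error in this identity, and the energy identity makes them summable against any solution $x^*$. What is needed is a solution that dominates a multiple of $|a|$, and such a solution exists when $y$ has room to move inside $K$.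

\begin{lemma}\label{lem:bounded}
Let $v$ be a supporting vector, and suppose that $K\cap V$ contains a neighborhood of $y$ in $V$. Then $(R_k')$ is bounded.
\end{lemma}

\begin{proof}
Let $\Omega_0=\{w=0\}$; on this set $a=a'\in V$. Let $G=\int_{\Omega_0}aa^{\mathsf T}\,d\mu$, a symmetric matrix with $Gq=\int_{\Omega_0}(q\cdot a)a\,d\mu$. It maps $V$ into $V$ and satisfies $Gv=0$.

\emph{$G$ is positive definite on $V$.} Let $q\in V$ satisfy $q\cdot Gq=\int_{\Omega_0}(q\cdot a)^2\,d\mu=0$, so that $q\cdot a=0$ a.e.\ on $\Omega_0$. If $x\in D$ and $Ax\in V$, then $\int wx\,d\mu=v\cdot Ax=0$, so $x=0$ a.e.\ off $\Omega_0$, and $q\cdot Ax=\int_{\Omega_0}(q\cdot a)x\,d\mu=0$. Thus $q$ is orthogonal to $K\cap V$. This set contains a nonempty open subset of $V$ and so spans $V$; hence $q=0$.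

\emph{A dominating solution.} Let $b=|a|\mathbf{1}_{\Omega_0}\in D$. Then $v\cdot Ab=\int wb\,d\mu=0$, so $Ab\in V$, and by hypothesis $y-\delta Ab=A\hat x$ for some $\delta>0$ and $\hat x\in D$. The function $x^*=\hat x+\delta b$ lies in $C\cap D$ and $x^*\ge\delta b$. By Lemma~\ref{lem:energy},
\[
\delta\sum_k\int_{\Omega_0}\nu_k|a|\,d\mu\le\sum_k\langle\nu_k,x^*\rangle<\infty .
\]

\emph{Summation.} Multiply \eqref{eq:recursion} by $a$, integrate over $\Omega_0$ and sum over the indices $j<k$. Since $GR_k=GR_k'$, this gives
\[
GR_k'=\int_{\Omega_0}(\xi_0-\xi_k)a\,d\mu+\sum_{j<k}\int_{\Omega_0}\nu_ja\,d\mu .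
\]
The first term is bounded because $(\xi_k)$ is bounded in $L_2$, and the second by the preceding estimate. As $G$ is invertible on $V$, the sequence $(R_k')$ is bounded.
\end{proof}

Nonzero supporting vectors come from the supporting hyperplane theorem: if $K\subseteq\mathbb{R}^N$ is a nonempty convex set and $y$ is not an interior point of $K$, there is a unit vector $v$ with $v\cdot z\ge v\cdot y$ for all $z\in K$.

\begin{lemma}\label{lem:support}
If $y\in K$ is not an interior point of $K$, there is a unit supporting vector $v$, and $v\cdot z\ge0$ for all $z\in K$.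
\end{lemma}

\begin{proof}
Take $v$ as in the supporting hyperplane theorem. The choices $z=0$ and $z=2y$ give $v\cdot y\le0$ and $v\cdot y\ge0$. So $v\cdot y=0$ and $v\cdot z\ge0$ on $K$. With $w=v\cdot a$ and $z=A(w^-)$ we get $0\le\langle w,w^-\rangle=-\|w^-\|^2$, that is, $w\ge0$ a.e.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(1)]
If $y$ is an interior point of $K$, apply Lemma~\ref{lem:bounded} and Proposition~\ref{prop:criterion} with $v=0$.

Let $y$ lie in the relative interior of a face $F$ of dimension $N-1$. The cone $K$ spans $\mathbb{R}^N$, because $X=D-D$ and $A$ is onto; so $F\ne K$. If $y$ were an interior point of $K$, then for each $z\in K\setminus\{y\}$ it would lie in the open segment from $z$ to $y+\varepsilon(y-z)\in K$, with $\varepsilon>0$ small, and the face property would give $z\in F$, hence $F=K$. So $y$ is not interior; let $v$ be as in Lemma~\ref{lem:support}. For $z\in F$ and small $\varepsilon>0$ the point $y+\varepsilon(y-z)$ lies in $F\subseteq K$, so $0\le v\cdot(y+\varepsilon(y-z))=-\varepsilon\,v\cdot z\le0$. Thus $F\subseteq V$. The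 affine hull of $F$ is an affine subspace of $V$ of dimension $N-1=\dim V$, so it equals $V$; this is where the dimension of $F$ is used. Hence $F\subseteq K\cap V$ contains a neighborhood of $y$ in $V$, and Lemma~\ref{lem:bounded} and Proposition~\ref{prop:criterion} apply.
\end{proof}

\begin{remark}
Part (1) contains (F4). For $N=1$ the cone $K$ is $\mathbb{R}$ or a closed half-line, so either $y$ is an interior point, or $K$ is a half-line and $y=0$ forms the face $\{0\}$ of dimension $0=N-1$.
\end{remark}

\subsection{Two moments}

Let $N=2$. We shall see that part (1) leaves only the case in which $y=0$ is a boundary point of $K$. There Lemma~\ref{lem:bounded} need not apply, and its conclusion can be false. If $a=(a_1,w)$ with $a_1,w\ge0$ of norm one and with disjoint supports, and $v=(0,1)$, then on $\{a_1>0\}$ the algorithm is that of Example~\ref{ex:one}, and the first component of $R_k$ tends to infinity when $\xi_0/a_1$ is not essentially bounded there. The last part of that example shows the way out: bound $R_k'$ for starting points dominated by a multiple of $|a_1|$, and pass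 to the closure.

\begin{lemma}\label{lem:two}
Let $N=2$ and $y=0$, let $v$ be a unit supporting vector and $v'$ a unit vector orthogonal to $v$. Put $a_1=v'\cdot a$ and $\Gamma_k=v'\cdot R_k$. If $\xi_0\le M|a_1|$ a.e.\ on $\{a_1\ne0\}$, then $|\Gamma_k|\le M$ for all $k$.
\end{lemma}

\begin{proof}
We have $R_k\cdot a=\Gamma_ka_1+W_kw$, $\|a_1\|=|v'|=1$, and $\Gamma_{k+1}-\Gamma_k=v'\cdot A\xi_k=\langle a_1,\xi_k\rangle$ since $y=0$. We argue by induction, starting from $\Gamma_0=0$. Assume $|\Gamma_j|\le M$ for $j\le k$. We claim that
\begin{equation}\label{eq:twosided}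
\xi_k\le(M+\Gamma_k)|a_1|\ \text{ on }\{a_1<0\},\qquad\xi_k\le(M-\Gamma_k)|a_1|\ \text{ on }\{a_1>0\}.
\end{equation}
For $k=0$ this is the hypothesis. For $k\ge1$ we bound each term of \eqref{eq:envelope}, dropping the nonpositive multiples of $w$ by \eqref{eq:monotoneW}:
\[
\xi_0-R_k\cdot a\le M|a_1|-\Gamma_ka_1,\qquad(R_j-R_k)\cdot a\le\Gamma_ja_1-\Gamma_ka_1\le M|a_1|-\Gamma_ka_1 .
\]
The common bound $M|a_1|-\Gamma_ka_1$ equals $(M+\Gamma_k)|a_1|$ where $a_1<0$ and $(M-\Gamma_k)|a_1|$ where $a_1>0$, which proves \eqref{eq:twosided}. Since $\xi_k\ge0$, $M\pm\Gamma_k\ge0$ and $\int a_1^2\,d\mu=1$,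
\begin{align*}
\Gamma_{k+1}-\Gamma_k&\ge\int_{\{a_1<0\}}a_1\xi_k\,d\mu\ge-(M+\Gamma_k)\int_{\{a_1<0\}}a_1^2\,d\mu\ge-(M+\Gamma_k),\\
\Gamma_{k+1}-\Gamma_k&\le\int_{\{a_1>0\}}a_1\xi_k\,d\mu\le(M-\Gamma_k)\int_{\{a_1>0\}}a_1^2\,d\mu\le M-\Gamma_k .
\end{align*}
Hence $-M\le\Gamma_{k+1}\le M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(2)]
If $y$ is an interior point of $K$, use part (1). Otherwise let $v$ be as in Lemma~\ref{lem:support}; then $V$ is a line through the origin that contains $y$. If $y\ne0$, the cone $K\cap V$ contains the positive multiples of $y$, which form a neighborhood of $y$ in $V$, and Lemma~\ref{lem:bounded} and Proposition~\ref{prop:criterion} apply.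

Let $y=0$, and let $v'$, $a_1$, $\Gamma_k$ be as in Lemma~\ref{lem:two}, so that $R_k'=\Gamma_kv'$. Given $x_0\in D$ and $M>0$, let $x_0^M=\min\{x_0,M|a_1|\}$ on $\{a_1\ne0\}$ and $x_0^M=x_0$ on $\{a_1=0\}$. Then $x_0^M\in D$, and the algorithm started at $x_0^M$ converges in norm by Lemma~\ref{lem:two} and Proposition~\ref{prop:criterion}. As $M\to\infty$, the functions $x_0-x_0^M$ tend to $0$ pointwise and lie between $0$ and $x_0$, so $x_0^M\to x_0$ in norm. Lemma~\ref{lem:general}(b) completes the proof.
\end{proof}

\begin{remark}\label{rem:scalar}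
Lemma~\ref{lem:two} uses that $R_k'$ is a scalar, and it has no analog for $N=3$. Let $A$ and $x_0$ be as in Theorem~\ref{thm:counter} with $N=3$, normalized so that $AA^*=\mathrm{Id}$. By part (1) the point $y=0$ is not interior to $K$, so there is a unit supporting vector $v$. By Lemma~\ref{lem:general}(b) and Proposition~\ref{prop:criterion}, the vectors $R_k'$ in the plane $V$ are unbounded for every starting point in $D$ close to $x_0$.
\end{remark}

\section{How the iterates can escape}\label{sec:mechanism}

By Theorem~\ref{thm:positive} a counterexample needs $N\ge3$ and a point $y$ that is neither interior to $A(D)$ nor in the relative interior of a face of codimension one. The simplest candidate is $N=3$, $y=0$, and we first show that this case, in a sequence space, gives all of Theorem~\ref{thm:counter}.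

\subsection{Reduction to $\ell_2$ and $N=3$}

Let $I$ be a finite or countably infinite set, with unit vectors $e_i\in\ell_2(I)$; in $\ell_2(I)$ the cone $D$ consists of the nonnegative sequences. For a family $\alpha=(\alpha_i)_{i\in I}$ in $\mathbb{R}^3$ with $\|\alpha\|^2:=\sum_i|\alpha_i|^2<\infty$ define $A_\alpha\colon\ell_2(I)\to\mathbb{R}^3$ by $A_\alpha c=\sum_ic(i)\alpha_i$. By the Cauchy--Schwarz inequality $\|A_\alpha\|\le\|\alpha\|$. Put
\[
S_\alpha=\ker A_\alpha\cap D,\qquad T_\alpha=P_DP_{\ker A_\alpha};
\]
$S_\alpha$ is the cone of solutions of the moment problem with $y=0$.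

\begin{proposition}\label{prop:model}
There are a countably infinite set $I$ containing the index $1$ and a family $\alpha$ with $\|\alpha\|<\infty$ and $A_\alpha$ onto such that $(T_\alpha^ne_1)$ does not converge in norm.
\end{proposition}

To embed this model in an arbitrary infinite-dimensional $L_2$ we need a supply of disjoint sets.

\begin{lemma}\label{lem:disjoint}
If $\dim L_2(\Omega,\mu)=\infty$, there is an infinite sequence of pairwise disjoint measurable sets of finite positive measure.
\end{lemma}

\begin{proof}
Call a set $E$ of finite positive measure an \emph{atom} if each measurable subset of $E$ has measure $0$ or $\mu(E)$. Suppose first that some set $E$ of finite positive measure contains no atom. Then $E$ is not an atom, so it splits into two parts of positive measure, neither of which contains an atom. Keep the first part and split the second again; repeating this gives the sequence.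

Suppose now that every set of finite positive measure contains an atom. If two atoms intersect in positive measure, the intersection has full measure in both; so two atoms either coincide or are disjoint, up to null sets. If there are infinitely many atoms $E_1,E_2,\dots$ that are pairwise distinct up to null sets, the sets $E_i\setminus\bigcup_{j\ne i}E_j$ form the required sequence. Otherwise there are only finitely many, say $E_1,\dots,E_n$, up to null sets. For $E$ of finite measure, $E\setminus\bigcup_iE_i$ contains no atom and is therefore null, and each $\mathbf{1}_{E\cap E_i}$ equals $0$ or $\mathbf{1}_{E_i}$ a.e. So $\mathbf{1}_E$ lies in the span of $\mathbf{1}_{E_1},\dots,\mathbf{1}_{E_n}$. The indicators of sets of finite measure span a dense subspace of $L_2$, so $\dim L_2\le n$, a contradiction.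
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter} from Proposition~\ref{prop:model}]
Let $h_i$ $(i\in I)$ and $f_1,\dots,f_{N-3}$ be indicators of pairwise disjoint sets of finite positive measure, normalized in $L_2$. They form an orthonormal family of nonnegative functions with disjoint supports. Put
\[
Ax=\Big(\sum_i\langle h_i,x\rangle\alpha_i,\ \langle f_1,x\rangle,\dots,\langle f_{N-3},x\rangle\Big)\in\mathbb{R}^3\times\mathbb{R}^{N-3},\qquad y=0,\qquad x_0=h_1 .
\]
The map $A$ is bounded and onto, $A^*(q,s)=\sum_i(\alpha_i\cdot q)h_i+\sum_ls_lf_l$, and $AA^*$ is block diagonal with blocks $A_\alpha A_\alpha^*$ and $\mathrm{Id}$. Let $U\colon\ell_2(I)\to X$ be the isometry $Uc=\sum_ic(i)h_i$. Then $AUc=(A_\alpha c,0)$, so \eqref{eq:PC} gives $P_CUc=U\big(c-A_\alpha^*(A_\alpha A_\alpha^*)^{-1}A_\alpha c\big)=UP_{\ker A_\alpha}c$, and $(Uc)^+=U(c^+)$ because the supports are disjoint. Hence $T^nx_0=UT_\alpha^ne_1$ does not converge in norm.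
\end{proof}

\subsection{Three properties of $T_\alpha$}

A \emph{system} is a family $\alpha$ with finite support such that $A_\alpha$ is onto. The operator in Proposition~\ref{prop:model} will be a limit of systems. Three properties control the iterates: they never lose ground in the direction of a solution, they depend continuously on $\alpha$ up to any finite time, and they converge for a system.

\begin{lemma}\label{lem:three}
\begin{enumerate}
\item[(M)] If $u\in S_\alpha$, then $\langle T_\alpha x,u\rangle\ge\langle x,u\rangle$ for all $x\in\ell_2(I)$.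
\item[(C)] Fix $x_0\in\ell_2(I)$ and $n\ge0$. On the set of families $\alpha$ with $\|\alpha\|<\infty$ and $A_\alpha$ onto, the map $\alpha\mapsto T_\alpha^nx_0$ is continuous.
\item[(L)] If $\alpha$ is a system and $x_0$ has finite support, then $T_\alpha^nx_0$ converges in norm to a point $z\in S_\alpha$ with $\|z\|\le\|x_0\|$, and $\langle z,u\rangle\ge\langle T_\alpha^nx_0,u\rangle$ for all $u\in S_\alpha$ and $n\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(M) Let $x'=P_{\ker A_\alpha}x$. Then $\langle x',u\rangle=\langle x,u\rangle$ since $u\in\ker A_\alpha$, and $\langle(x')^+,u\rangle\ge\langle x',u\rangle$ since $(x')^+\ge x'$ and $u\ge0$.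

(C) The map $\alpha\mapsto A_\alpha$ is continuous in the operator norm, and $A_\alpha A_\alpha^*$ is an invertible $3\times3$ matrix when $A_\alpha$ is onto. So $P_{\ker A_\alpha}=\mathrm{Id}-A_\alpha^*(A_\alpha A_\alpha^*)^{-1}A_\alpha$ depends continuously on $\alpha$. Each $T_\beta$ is nonexpansive and fixes $0$, so $\|T_\beta^nx_0\|\le\|x_0\|$. As $P_D$ and $P_{\ker A_\alpha}$ are nonexpansive,
\[
\|T_\beta^{n+1}x_0-T_\alpha^{n+1}x_0\|\le\|P_{\ker A_\beta}-P_{\ker A_\alpha}\|\,\|x_0\|+\|T_\beta^nx_0-T_\alpha^nx_0\| ,
\]
and induction on $n$ applies.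

(L) The sequence $A_\alpha^*q=(\alpha_i\cdot q)_{i\in I}$ vanishes off the support of $\alpha$, and taking positive parts does not enlarge supports. So the iterates vanish off the union of the supports of $\alpha$ and $x_0$ and stay in a finite-dimensional subspace, where the weak convergence given by (F1) is norm convergence. The norm bound was noted in (C), and the last inequality holds because $\langle T_\alpha^nx_0,u\rangle$ is nondecreasing in $n$ by (M).
\end{proof}

\subsection{Two examples}

Property (C) holds for each fixed $n$ only. The cone $S_\alpha$, and with it the limit of the iterates, can jump under an arbitrarily small change of $\alpha$. To see such jumps it is convenient to regard the vectors $\alpha_i$ as affine functions. Then $c\in S_\alpha$ means that $c\ge0$ and $\sum_ic(i)\alpha_i$ is the zero function, and evaluating this identity at a point where most $\alpha_i$ are nonnegative gives an inequality for the remaining coordinates of $c$.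

\begin{example}[Switching off a solution]\label{ex:switch}
Identify $\mathbb{R}^2$ with the affine functions $c_0+c_1\lambda$ on the line, and consider the three functions $\lambda$, $s-\lambda$, $1$ with $s\ge0$; so here $X=\mathbb{R}^3$ and $N=2$. The kernel is spanned by $(1,1,-s)$. For $s=0$ the point $x=(1,1,0)$ is a solution and is fixed by $T$. For $s>0$ all three functions are positive at $\lambda=s/2$, so $0$ is the only solution. The projection of $x$ onto the kernel is $\frac{2}{2+s^2}(1,1,-s)$, whose positive part is $\frac{2}{2+s^2}x$. Hence $T^nx=(1+s^2/2)^{-n}x$. For $n$ much smaller than $s^{-2}$ the iterates behave as if $s$ were $0$; only later do they notice the perturbation and move to the new limit.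
\end{example}

In this example the mass simply disappears. With one more dimension it can be offered a nearby solution to move to. From now on we identify $\mathbb{R}^3$ with the space $\mathcal{A}$ of affine functions $c_0+c_1\lambda_1+c_2\lambda_2$ on the plane $\mathbb{R}^2$, where $\lambda_1,\lambda_2$ are the coordinate functions, with the norm $|(c_0,c_1,c_2)|$.

\begin{example}[One rotation]\label{ex:rotation}
Let $0\le\theta<\theta'\le\pi/2$, $\kappa>0$, $s\ge0$, $I=\{1,\dots,5\}$ and
\begin{gather*}
\alpha_1=\lambda_1,\qquad\alpha_2=\lambda_2,\qquad\alpha_5=1,\\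
\alpha_3=s-\kappa^{-1}(\cos\theta\,\lambda_1+\sin\theta\,\lambda_2),\qquad\alpha_4=-\kappa^{-1}(\cos\theta'\,\lambda_1+\sin\theta'\,\lambda_2).
\end{gather*}
Write $u_\theta=\cos\theta\,e_1+\sin\theta\,e_2$. A vector $c\ge0$ is a solution if and only if $sc(3)+c(5)=0$ and $c(1)e_1+c(2)e_2=\kappa^{-1}\big(c(3)u_\theta+c(4)u_{\theta'}\big)$. For $s=0$ the cone $S_\alpha$ is generated by $x=u_\theta+\kappa e_3$ and $x'=u_{\theta'}+\kappa e_4$, and $x$ is fixed by $T_\alpha$. For $s>0$ we must have $c(3)=c(5)=0$, and $S_\alpha$ is the ray generated by $x'$. By (L) the iterates $T_\alpha^nx$ converge to $z=tx'$ with $t(1+\kappa^2)=\langle z,x'\rangle\ge\langle x,x'\rangle=\cos(\theta'-\theta)$. So an arbitrarily small constant $s$ turns the limit, seen in the plane of $e_1$ and $e_2$, from the angle $\theta$ to the angle $\theta'$, and for small $\kappa$ the loss of length is of second order in $\theta'-\theta$.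
\end{example}

Second order is what matters. If the quarter turn from $e_1$ to $e_2$ is divided into $J$ equal rotations, the factors multiply to $\cos^J(\pi/2J)\ge1-\pi^2/(8J)$. Quarter turns $e_1\to e_2\to e_3\to\cdots$ with $J_1,J_2,\dots$ rotations and $\sum_m1/J_m$ small keep most of the length, while the mass visits every coordinate $e_m$; such a sequence cannot converge in norm. The rotations are performed by a single operator through a separation of time scales, as in Example~\ref{ex:switch}: we wait until the iterates of one system are close to their limit, and then perturb so slightly that, by (C), the iterates up to that time hardly change.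

Two difficulties remain. First, every change must be small. The function attached to $e_{m+1}$ must enter with a tiny norm, and the partners that play the roles of $\alpha_3,\alpha_4$ for $e_m$, being larger than the function attached to $e_m$, have to be installed together with it, all at once. Second, the three dimensions of $\mathcal{A}$ must be used again for each quarter turn, in the presence of all earlier functions. We handle this by moving a base point $O_m$ in the plane: all functions are kept nonnegative at $O_m$, the two active ones vanish there and serve as coordinates, and near $O_m$ the others are made harmless by adding small constants.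

\section{The construction}\label{sec:construction}

We prove Proposition~\ref{prop:model}. For $m\ge1$ and $k\ge0$ let
\[
J_m=2^{m+4},\qquad\Delta_m=\frac{\pi}{2J_m},\qquad\theta_{m,j}=j\Delta_m\ \ (0\le j\le J_m),\qquad\kappa_m=2^{-2m-8},\qquad\eta_k=2^{-k-8}.
\]
The index set $I$ consists of the \emph{main} indices $m=1,2,\dots$, the \emph{auxiliary} indices $(m,i)$ with $m\ge1$, $0\le i<J_m$, and two further indices $\circ$ and $\bullet$, which serve only to make the first operator onto. Put
\[
u_{m,j}=\cos\theta_{m,j}\,e_m+\sin\theta_{m,j}\,e_{m+1}\qquad(0\le j\le J_m),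
\]
so that $u_{m,0}=e_m$ and $u_{m,J_m}=e_{m+1}=u_{m+1,0}$. The auxiliary index $(m,i)$ is the partner that makes $u_{m,i}$ almost a solution.

\subsection{The families $\alpha^{m,j}$}

We construct finitely supported families $\alpha^{m,j}$ in $\mathcal{A}$ for $m\ge1$, $0\le j\le J_m$, with $\alpha^{m,J_m}=\alpha^{m+1,0}$. The passage from $\alpha^{m,0}$ to $\alpha^{m,J_m}$ is \emph{stage} $m$. At the start of stage $m$ we shall have a nonconstant function $\varphi_m\in\mathcal{A}$ and a point $O_m\in\mathbb{R}^2$ such that $\alpha=\alpha^{m,0}$ satisfies: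
\begin{itemize}
\item[(S1)] $\alpha_m=\varphi_m$, and $\alpha_{(m,i)}=-\kappa_m^{-1}\cos\theta_{m,i}\,\varphi_m$ for $0\le i<J_m$;
\item[(S2)] $\alpha_{m'}=0$ and $\alpha_{(m',i)}=0$ for all $m'>m$ and all $i$;
\item[(S3)] $\varphi_m(O_m)=0$, and $\alpha_\iota(O_m)\ge0$ for every $\iota\in I$.
\end{itemize}
For $m=1$ take $O_1=(0,0)$ and $\varphi_1=\lambda_1$, define $\alpha_1$ and $\alpha_{(1,i)}$ by (S1), put $\alpha_\circ=1$, $\alpha_\bullet=\lambda_2$, and let all other functions be $0$. Then (S1)--(S3) hold, and $\alpha^{1,0}$ is a system because $1,\lambda_1,\lambda_2$ span $\mathcal{A}$.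

Stage $m$ consists of a preparation followed by $J_m$ shifts; it depends on positive parameters $\sigma,\tau_1,\dots,\tau_{J_m}$, which will be chosen small, in this order.

\emph{Preparation.} Fix $\psi\in\mathcal{A}$ with $\psi(O_m)=0$ whose linear part is linearly independent of the linear part of $\varphi_m$, and put $\varphi_{m+1}=\sigma\psi$. The map $p\mapsto(\varphi_m(p),\varphi_{m+1}(p))$ is an affine bijection of the plane that sends $O_m$ to the origin. Let $\tilde\alpha$ be obtained from $\alpha^{m,0}$ by setting
\begin{align*}
\tilde\alpha_{m+1}&=\varphi_{m+1},\\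
\tilde\alpha_{(m,i)}&=-\kappa_m^{-1}\big(\cos\theta_{m,i}\,\varphi_m+\sin\theta_{m,i}\,\varphi_{m+1}\big)&&(0\le i<J_m),\\
\tilde\alpha_{(m+1,i)}&=-\kappa_{m+1}^{-1}\cos\theta_{m+1,i}\,\varphi_{m+1}&&(0\le i<J_{m+1}),
\end{align*}
and leaving all other functions unchanged. The second line tilts the partners of $e_m$ apart, and the third installs the partners for the next stage.

\emph{Shift number $j$}, for $1\le j\le J_m$. Let $p_{m,j}$ be the point with
\[
\big(\varphi_m(p_{m,j}),\varphi_{m+1}(p_{m,j})\big)=\tau_j\big(\sin\theta_{m,j},-\cos\theta_{m,j}\big);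
\]
see Figure~\ref{fig:stage}. Let $\beta=\tilde\alpha$ if $j=1$ and $\beta=\alpha^{m,j-1}$ if $j\ge2$, and define
\[
\alpha^{m,j}_\iota=\beta_\iota\ \text{ for }\iota\in\{m,m+1\},\qquad\alpha^{m,j}_\iota=\beta_\iota+\max\{0,-\beta_\iota(p_{m,j})\}\ \text{ for }\iota\notin\{m,m+1\}.
\]
Thus each function other than the two active ones is raised by the least constant that makes it nonnegative at $p_{m,j}$. Functions equal to $0$ remain $0$, so the support stays finite.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.45]
\draw[->] (-1.1,0) -- (2.1,0) node[right] {$\varphi_m$};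
\draw[->] (0,-2) -- (0,1.1) node[above] {$\varphi_{m+1}$};
\draw[gray] (112.5:0.9) -- (-67.5:2) node[below,black] {$L_1$};
\draw[gray] (135:0.9) -- (-45:2) node[below right,black] {$L_2$};
\draw[gray] (157.5:0.9) -- (-22.5:2) node[right,black] {$L_3$};
\fill (0,0) circle (1.1pt) node[above right] {$O_m$};
\fill (-67.5:1.55) circle (1.1pt) node[right] {$p_{m,1}$};
\fill (-45:1.35) circle (1.1pt) node[right] {$p_{m,2}$};
\fill (-22.5:1.2) circle (1.1pt) node[above right] {$p_{m,3}$};
\fill (1,0) circle (1.1pt) node[above] {$O_{m+1}$};
\begin{scope}[shift={(3.7,-1.6)}]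
\fill[gray!25] (0,0) -- (45:2.3) arc (45:90:2.3) -- cycle;
\draw[dashed] (1.9,0) arc (0:90:1.9);
\draw[->,thick] (0,0) -- (0:1.9) node[below] {$e_m$};
\draw[->] (0,0) -- (22.5:1.9) node[right] {$u_{m,1}$};
\draw[->,thick] (0,0) -- (45:1.9) node[right] {$u_{m,2}$};
\draw[->] (0,0) -- (67.5:1.9) node[above] {$u_{m,3}$};
\draw[->,thick] (0,0) -- (90:1.9) node[left] {$e_{m+1}$};
\end{scope}
\end{tikzpicture}
\caption{One stage, drawn with four rotations. Left: the plane on which the affine functions live, in the coordinates $(\varphi_m,\varphi_{m+1})$. The auxiliary function with index $(m,i)$ vanishes on the line $L_i$ and is positive on the side of $L_i$ that contains the negative $\varphi_{m+1}$-axis; it is nonnegative at $p_{m,j}\in L_j$ exactly when $j\le i$, and is first shifted at step $j=i+1$. Right: the coordinates $m$ and $m+1$ of $\ell_2(I)$. After the second shift every solution projects into the shaded sector, and $u_{m,2}$ is the projection of a solution.}\label{fig:stage}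
\end{figure}

\begin{lemma}\label{lem:stage}
Assume \textup{(S1)--(S3)} for $\alpha^{m,0}$, and let $1\le j\le J_m$.
\begin{enumerate}
\item[(i)] Given $\alpha^{m,j-1}$ and $\delta>0$, the parameters ($\sigma$ and $\tau_1$ if $j=1$, and $\tau_j$ if $j\ge2$) can be chosen so that $\|\alpha^{m,j}-\alpha^{m,j-1}\|\le\delta$.
\item[(ii)] $\alpha^{m,j}_m=\varphi_m$, $\alpha^{m,j}_{m+1}=\varphi_{m+1}$, and $\alpha^{m,j}_\iota(p_{m,j})\ge0$ for all $\iota\notin\{m,m+1\}$.
\item[(iii)] $\alpha^{m,j}_{(m,i)}=\tilde\alpha_{(m,i)}$ for $j\le i<J_m$, and $\alpha^{m,j}_{(m+1,i)}=\tilde\alpha_{(m+1,i)}$ for $0\le i<J_{m+1}$.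
\item[(iv)] The family $\alpha^{m,J_m}$ satisfies \textup{(S1)--(S3)} for $m+1$, with $O_{m+1}=p_{m,J_m}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By (S1) and (S2), each difference $\tilde\alpha_\iota-\alpha^{m,0}_\iota$ is a multiple of $\varphi_{m+1}=\sigma\psi$, and
\[
\|\tilde\alpha-\alpha^{m,0}\|\le\sigma|\psi|\big(1+J_m\kappa_m^{-2}+J_{m+1}\kappa_{m+1}^{-2}\big)^{1/2},
\]
which tends to $0$ with $\sigma$. All functions $\tilde\alpha_\iota$ are nonnegative at $O_m$: the changed ones vanish there, and the others satisfy (S3). Shifts add nonnegative constants, so the family $\beta$ in shift number $j$ is also nonnegative at $O_m$. The constant added to $\beta_\iota$ is therefore at most $|\beta_\iota(O_m)-\beta_\iota(p_{m,j})|$. With $\sigma$ fixed, $p_{m,j}\to O_m$ as $\tau_j\to0$, and only finitely many $\beta_\iota$ are nonzero. So $\|\alpha^{m,j}-\beta\|\to0$ as $\tau_j\to0$.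

(ii) This is the definition of the shift.

(iii) We check that these functions are nonnegative at $p_{m,j'}$ for $1\le j'\le j$, so that none of the first $j$ shifts changes them. For $j\le i<J_m$,
\[
\tilde\alpha_{(m,i)}(p_{m,j'})=-\kappa_m^{-1}\tau_{j'}\big(\cos\theta_{m,i}\sin\theta_{m,j'}-\sin\theta_{m,i}\cos\theta_{m,j'}\big)=\kappa_m^{-1}\tau_{j'}\sin(\theta_{m,i}-\theta_{m,j'})\ge0 ,
\]
and $\tilde\alpha_{(m+1,i)}(p_{m,j'})=\kappa_{m+1}^{-1}\tau_{j'}\cos\theta_{m+1,i}\cos\theta_{m,j'}\ge0$.

(iv) The function $\varphi_{m+1}$ is nonconstant, and (S1) follows from (ii) and (iii). The functions with indices $m'$ and $(m',i)$, $m'>m+1$, are still $0$, which is (S2). Since $\theta_{m,J_m}=\pi/2$, we have $\varphi_{m+1}(O_{m+1})=0$ and $\varphi_m(O_{m+1})=\tau_{J_m}>0$, and all other functions are nonnegative at $O_{m+1}$ by (ii). This is (S3).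
\end{proof}

The preparation is the place where $N\ge3$ is used. Among affine functions on a line, every function vanishing at $O_m$ is a multiple of $\varphi_m$, and no second coordinate $\varphi_{m+1}$ is available.

\subsection{The solution cones}

Write $S^{m,j}$ for the cone $S_\alpha$ of $\alpha=\alpha^{m,j}$. In Example~\ref{ex:rotation} the cone could be computed. Now there are many more functions, and we need only two facts: the direction $u_{m,j}$ is available, and the directions at smaller angles are not. They hold for every choice of the parameters.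

\begin{lemma}\label{lem:cone}
Let $m\ge1$ and $0\le j<J_m$.
\begin{enumerate}
\item[(a)] $u_{m,j}+\kappa_me_{(m,j)}\in S^{m,j}$.
\item[(b)] $\langle z,u_{m,j+1}\rangle\ge\cos\Delta_m\,\langle z,u_{m,j}\rangle$ for every $z\in S^{m,j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\alpha=\alpha^{m,j}$ and $\theta=\theta_{m,j}$.

(a) The vector is nonnegative. For $j=0$ its image under $A_\alpha$ is $\alpha_m+\kappa_m\alpha_{(m,0)}=\varphi_m-\varphi_m=0$ by (S1). For $j\ge1$ its image is $\cos\theta\,\varphi_m+\sin\theta\,\varphi_{m+1}+\kappa_m\tilde\alpha_{(m,j)}=0$ by Lemma~\ref{lem:stage}(ii),(iii).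

(b) By the addition formulas $u_{m,j+1}=\cos\Delta_m\,u_{m,j}+\sin\Delta_m\,u^\perp$ with $u^\perp=-\sin\theta\,e_m+\cos\theta\,e_{m+1}$, so it suffices to show $\langle z,u^\perp\rangle\ge0$. For $j=0$ this says $z(m+1)\ge0$. For $j\ge1$ evaluate the identity $\sum_\iota z(\iota)\alpha_\iota=0$, a finite sum, at $p_{m,j}$. By Lemma~\ref{lem:stage}(ii) the terms with $\iota\notin\{m,m+1\}$ are nonnegative, so
\[
0\ge z(m)\varphi_m(p_{m,j})+z(m+1)\varphi_{m+1}(p_{m,j})=\tau_j\big(z(m)\sin\theta-z(m+1)\cos\theta\big)=-\tau_j\langle z,u^\perp\rangle .\qedhere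
\]
\end{proof}

\subsection{Separation of time scales}

Number the families consecutively: $\alpha^{(k)}=\alpha^{m,j}$ for $k=k(m,j):=J_1+\dots+J_{m-1}+j$, $0\le j\le J_m$, which is consistent with $\alpha^{m,J_m}=\alpha^{m+1,0}$. Write $A_k,S_k,T_k$ for the objects attached to $\alpha^{(k)}$. Since $A_0$ is onto, $A_0^*$ is injective on $\mathcal{A}$, and there is $\gamma>0$ with $\|A_0^*q\|\ge\gamma|q|$ for all $q$. If $\|\beta-\alpha^{(0)}\|\le\gamma/2$, then $\|A_\beta^*q\|\ge\frac\gamma2|q|$, so $A_\beta^*$ is injective and $A_\beta$ is onto.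

We choose the parameters recursively, together with times $0=n_{-1}<n_0<n_1<\cdots$. Suppose that $\alpha^{(0)},\dots,\alpha^{(k)}$ are systems with $\|\alpha^{(l+1)}-\alpha^{(l)}\|\le2^{-l-2}\gamma$ for $l<k$. Let $z_k=\lim_nT_k^ne_1\in S_k$, which exists and has norm at most $1$ by (L), and choose $n_k>n_{k-1}$ with
\begin{equation}\label{eq:wait}
\|T_k^{n_k}e_1-z_k\|\le\eta_k .
\end{equation}
Every family within $2^{-k-2}\gamma$ of $\alpha^{(k)}$ is within $\sum_{l\ge0}2^{-l-2}\gamma=\gamma/2$ of $\alpha^{(0)}$ and so defines a surjection. By Lemma~\ref{lem:stage}(i) and (C), applied to the finitely many $n\le n_k$, we can choose the next parameters so that $\alpha^{(k+1)}$ is a system with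
\begin{equation}\label{eq:close}
\|\alpha^{(k+1)}-\alpha^{(k)}\|\le2^{-k-2}\gamma,\qquad\|T_{k+1}^ne_1-T_k^ne_1\|\le\eta_k\quad(0\le n\le n_k).
\end{equation}
The families $\alpha^{(k)}$ form a Cauchy sequence. Its limit $\alpha$ satisfies $\|\alpha-\alpha^{(0)}\|\le\gamma/2$, so $\|\alpha\|<\infty$ and $A_\alpha$ is onto. Put $T=T_\alpha$.

\begin{lemma}\label{lem:shadow}
For every $k\ge0$:
\begin{enumerate}
\item[(a)] $\|T^{n_k}e_1-z_k\|\le3\eta_k<\frac14$;
\item[(b)] $\langle z_{k+1},u\rangle\ge\langle z_k,u\rangle-2\eta_k\|u\|$ for every $u\in S_{k+1}$.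
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (C), $T^{n_k}e_1=\lim_lT_l^{n_k}e_1$. For $l\ge k$ we have $n_k\le n_l$, so \eqref{eq:close} gives $\|T_{l+1}^{n_k}e_1-T_l^{n_k}e_1\|\le\eta_l$. With \eqref{eq:wait},
\[
\|T^{n_k}e_1-z_k\|\le\eta_k+\sum_{l\ge k}\eta_l=3\eta_k\le3\cdot2^{-8}.
\]

(b) By \eqref{eq:wait} and \eqref{eq:close}, $\|T_{k+1}^{n_k}e_1-z_k\|\le2\eta_k$. By (L), $\langle z_{k+1},u\rangle\ge\langle T_{k+1}^{n_k}e_1,u\rangle\ge\langle z_k,u\rangle-2\eta_k\|u\|$.
\end{proof}

Part (a) says that the orbit of the final operator passes close to each limit $z_k$. Part (b) links consecutive limits: although $z_{k+1}$ is defined by an iteration from $e_1$, that iteration passes near $z_k$ first.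

\subsection{Transport of mass}

Every $k\ge0$ is $k(m,j)$ for a unique pair with $0\le j<J_m$. Put $B_k=\langle z_k,u_{m,j}\rangle$; then $0\le B_k\le1$ since $z_k\ge0$ and $\|z_k\|\le1$.

\begin{lemma}\label{lem:mass}
$B_k\ge\frac34$ for all $k\ge0$.
\end{lemma}

\begin{proof}
For $k=0$, Lemma~\ref{lem:cone}(a) gives $u=e_1+\kappa_1e_{(1,0)}\in S_0$, and (L) gives $\langle z_0,u\rangle\ge\langle e_1,u\rangle=1$. Since the coordinates of $z_0$ are at most $1$, we get $B_0=z_0(1)\ge1-\kappa_1$.

Let $k=k(m,j)$ with $0\le j<J_m$. There are an auxiliary index $b$ and a number $0<s\le\kappa_m$ such that $u=u_{m,j+1}+se_b\in S_{k+1}$, and $B_{k+1}=\langle z_{k+1},u_{m,j+1}\rangle$. Indeed, if $j+1<J_m$, apply Lemma~\ref{lem:cone}(a) to the pair $(m,j+1)$. If $j+1=J_m$, apply it to the pair $(m+1,0)$ and use $u_{m+1,0}=u_{m,J_m}$ and $\kappa_{m+1}\le\kappa_m$. Now $\|u\|\le2$, $z_{k+1}(b)\le1$ and $z_k(b)\ge0$, so Lemma~\ref{lem:shadow}(b) and Lemma~\ref{lem:cone}(b) yield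
\[
B_{k+1}+\kappa_m\ge\langle z_{k+1},u\rangle\ge\langle z_k,u_{m,j+1}\rangle-4\eta_k\ge\cos\Delta_m\,B_k-4\eta_k .
\]
Since $\cos\Delta_m\ge1-\Delta_m^2/2$ and $B_k\le1$,
\[
B_{k+1}\ge B_k-\frac{\pi^2}{8J_m^2}-\kappa_m-4\eta_k .
\]
Stage $m$ has $J_m$ steps. We have $\sum_m1/J_m=\sum_mJ_m\kappa_m=\sum_{m\ge1}2^{-m-4}=\frac1{16}$, $\sum_{k\ge0}\eta_k=2^{-7}$ and $\pi^2/8<\frac54$. Hence, for every $k$,
\[
1-B_k\le\kappa_1+\sum_{m\ge1}\Big(\frac{\pi^2}{8J_m}+J_m\kappa_m\Big)+4\sum_{l\ge0}\eta_l\le\frac1{1024}+\frac5{64}+\frac1{16}+\frac1{32}=\frac{177}{1024}<\frac14 .\qedhere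
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:model}]
Let $\alpha$ and $T=T_\alpha$ be as constructed, and let $N_m=n_{k(m,0)}$, so that $N_m\to\infty$. Since $u_{m,0}=e_m$, Lemma~\ref{lem:mass} gives $z_{k(m,0)}(m)\ge\frac34$, and Lemma~\ref{lem:shadow}(a) gives
\begin{equation}\label{eq:half}
(T^{N_m}e_1)(m)\ge\tfrac12\qquad\text{for all }m\ge1 .
\end{equation}
If $T^ne_1\to x$ in norm, then $\frac12\le\|T^{N_m}e_1-x\|+|x(m)|$, and the right-hand side tends to $0$ because $x\in\ell_2(I)$. This contradiction proves the proposition, and with it Theorem~\ref{thm:counter}.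
\end{proof}

\begin{remark}
The failure is not confined to a subsequence. Let $x_\infty\in C\cap D$ be the weak limit of the sequence $(x_n)$ started at $e_1$. Both projections are nonexpansive and fix $x_\infty$, so $\|x_n-x_\infty\|$ is nonincreasing. By \eqref{eq:half}, $\|x_{2N_m}-x_\infty\|\ge\frac12-|x_\infty(m)|$, and letting $m\to\infty$ gives $\|x_n-x_\infty\|\ge\frac12$ for all $n$, although $\|x_0\|=1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Borwein}
J. M. Borwein, \texttt{https://carmamaths.org/jon/ToVA/tova-talks.pdf}

\end{thebibliography}
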